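\title{Moduli for which the powers of an integer form a balanced subgroup}

\begin{abstract}
A subgroup $H$ of $(\mathbb Z/d\mathbb Z)^\times$ is balanced if each of its cosets has as many representatives in $(0,d/2)$ as in $(d/2,d)$. This is the case when $-1\in H$, and when $4\mid d$ and $d/2+1\in H$. Fix an integer $p$ with $|p|>1$. We prove that the number of $d\le x$ for which the subgroup generated by $p$ is balanced for neither of these two reasons is at most $x/(\log x)^{1-o(1)}$, and that this is negligible compared with the number of $d\le x$ for which $-1$ is a power of $p$. This proves a conjecture of Pomerance and Ulmer. The same upper bound holds for the reductions of any finitely generated subgroup of $\mathbb Q^\times$. The proof twists an odd character by characters of odd order; this forces all prime factors of $d$ but one into a set of primes whose density tends to zero.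
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $d$ be a positive integer and let $\mathbb U_d=(\mathbb Z/d\mathbb Z)^\times$, whose elements we represent by the integers in $[1,d]$ coprime to $d$. For $d\ge3$ every element of $\mathbb U_d$ lies either in the lower half $(0,d/2)$ or in the upper half $(d/2,d)$. A subgroup $H\le\mathbb U_d$ is called \emph{balanced} if every coset $gH$ has as many elements in the lower half as in the upper half. (For $d=1,2$ neither half contains a unit, and the trivial group $\mathbb U_d$ is balanced.) The definition asks for an exact equality between the multiplicative structure of $\mathbb U_d$ and the ordering of the integers, once for each coset, so one expects it to hold only when a symmetry forces it.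

Two such symmetries are at hand. Multiplication by $-1$ sends $a$ to $d-a$ and interchanges the two halves. If $4\mid d$, every unit $a$ is odd, so $a(\frac d2+1)\equiv a+\frac d2\pmod d$, and multiplication by $\frac d2+1$ also interchanges the two halves. A coset of $H$ is mapped to itself by multiplication by an element of $H$. Therefore
\begin{equation}\label{eq:symmetry}
-1\in H,\ \text{ or }\ 4\mid d\text{ and }\tfrac d2+1\in H\qquad\Longrightarrow\qquad H\text{ is balanced.}
\end{equation}
We call $H$ \emph{exceptional} if it is balanced and satisfies neither hypothesis of \eqref{eq:symmetry}. Exceptional subgroups exist.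

\begin{example}\label{ex:21}
Let $d=21$. The powers of $-2$ modulo $21$ are $19,4,13,16,10,1$. The subgroup $H=\{1,4,10,13,16,19\}$ has three elements below $21/2$ and three above, and so has its other coset $\{2,5,8,11,17,20\}$. Thus $H$ is balanced, while $-1=20\notin H$ and $4\nmid21$. We shall see in Section~\ref{sec:criterion} that this rests on a coincidence between the prime factors of $d$, namely $7\equiv1\pmod3$.
\end{example}

How often do such coincidences occur when $H$ is generated by a fixed integer and $d$ varies? Let $p$ be an integer with $|p|>1$, let $d$ range over the positive integers coprime to $p$, and put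
\begin{align*}
\mathcal B_p&=\{d:\ \langle p\bmod d\rangle\text{ is balanced}\},\\
\mathcal B_{p,0}&=\{d:\ 4\mid d,\ \tfrac d2+1\in\langle p\bmod d\rangle\},\\
\mathcal B_{p,1}&=\{d:\ -1\in\langle p\bmod d\rangle\},\\
\mathcal E_p&=\mathcal B_p\setminus(\mathcal B_{p,0}\cup\mathcal B_{p,1}).
\end{align*}
By \eqref{eq:symmetry}, $\mathcal B_{p,0}\cup\mathcal B_{p,1}\subseteq\mathcal B_p$. If $p$ is even, $\mathcal B_{p,0}$ is empty. In all cases $\mathcal B_{p,0}\cap\mathcal B_{p,1}\subseteq\{4\}$: when $4\mid d$, both $-1$ and $\frac d2+1$ have order $2$, a cyclic group has at most one element of order $2$, and $\frac d2+1\equiv-1\pmod d$ means $d=4$. For a set $\mathcal A$ of integers write $\mathcal A(x)=\mathcal A\cap[1,x]$.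

The following results of Pomerance and Ulmer (2012) describe the sizes of these sets. If $p$ is odd, then $|\mathcal B_{p,0}(x)|\asymp_p x/\log\log x$. In all cases there is $\delta_p>0$ with $|\mathcal B_p(x)\setminus\mathcal B_{p,0}(x)|=O(x/(\log x)^{\delta_p})$; in particular $|\mathcal B_p(x)|=(1+o(1))|\mathcal B_{p,0}(x)|$ for odd $p$. When $p$ is prime, $|\mathcal B_{p,1}(x)|\sim c_px/(\log x)^{2/3}$ for a constant $c_p>0$. Pomerance and Ulmer conjectured (see \cite{talk}, where the problem is posed) that for every integer $p$ with $|p|>1$,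
\begin{equation}\label{eq:conj}
|\mathcal B_p(x)|=|\mathcal B_{p,0}(x)|+(1+o(1))|\mathcal B_{p,1}(x)|\qquad(x\to\infty).
\end{equation}
For odd $p$ this identifies the secondary term of $|\mathcal B_p(x)|$, and for even $p$ the main term. In both cases it says that the exceptional moduli are negligible compared with the moduli in $\mathcal B_{p,1}$.

We prove \eqref{eq:conj}, with an explicit bound for the exceptional set. Throughout,
\[
L_1=\log x,\qquad L_{i+1}=\log L_i\quad(i\ge1).
\]

\begin{theorem}\label{thm:upper}
For every integer $p$ with $|p|>1$ there is a constant $C=C_p$ such that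
\[
|\mathcal E_p(x)|\ll_p\frac{x}{(\log x)^{1-CL_4/L_3}}.
\]
\end{theorem}

\begin{theorem}\label{thm:lower}
For every integer $p$ with $|p|>1$ there is $\delta=\delta(p)>0$ such that $|\mathcal B_{p,1}(x)|\gg_p x/(\log x)^{1-\delta}$.
\end{theorem}

\begin{corollary}\label{cor:conj}
The asymptotic formula \eqref{eq:conj} holds for every integer $p$ with $|p|>1$. In particular $|\mathcal B_p(x)|\sim|\mathcal B_{p,1}(x)|$ if $p$ is even, and $|\mathcal B_p(x)|=|\mathcal B_{p,0}(x)|+(c_p+o(1))\,x/(\log x)^{2/3}$ if $p$ is prime.
\end{corollary}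

\begin{proof}
We have $|\mathcal B_p(x)|=|\mathcal B_{p,0}(x)|+|\mathcal B_{p,1}(x)|+|\mathcal E_p(x)|+O(1)$. Since $L_4/L_3\to0$, Theorems~\ref{thm:upper} and~\ref{thm:lower} give $|\mathcal E_p(x)|\ll_p|\mathcal B_{p,1}(x)|(\log x)^{-\delta+o(1)}=o(|\mathcal B_{p,1}(x)|)$.
\end{proof}

The argument does not use that the group is cyclic. Let $\Gamma$ be a finitely generated subgroup of $\mathbb Q^\times$ of rank $k\ge0$, and let $\Sigma$ be the set of primes that divide the numerator or the denominator of some element of $\Gamma$; it is finite, since it can be read off from a set of generators. For $d$ prime to all primes of $\Sigma$, let $\Gamma\bmod d$ be the image of $\Gamma$ in $\mathbb U_d$. With $d$ ranging over these integers, put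
\begin{align*}
\mathcal B_\Gamma&=\{d:\ \Gamma\bmod d\text{ is balanced}\},&\mathcal B_{\Gamma,0}&=\{d:\ 4\mid d,\ \tfrac d2+1\in\Gamma\bmod d\},\\
\mathcal B_{\Gamma,1}&=\{d:\ -1\in\Gamma\bmod d\},&\mathcal E_\Gamma&=\mathcal B_\Gamma\setminus(\mathcal B_{\Gamma,0}\cup\mathcal B_{\Gamma,1}).
\end{align*}

\begin{theorem}\label{thm:gamma}
We have $\mathcal B_{\Gamma,0}\cup\mathcal B_{\Gamma,1}\subseteq\mathcal B_\Gamma$, and there is a constant $C_\Gamma$ with
\[
|\mathcal E_\Gamma(x)|\ll_\Gamma\frac{x}{(\log x)^{1-C_\Gamma L_4/L_3}}.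
\]
If $k\ge1$, then $|\mathcal B_\Gamma(x)|=|(\mathcal B_{\Gamma,0}\cup\mathcal B_{\Gamma,1})(x)|+o(|\mathcal B_{\Gamma,1}(x)|)$.
\end{theorem}

The inclusion is \eqref{eq:symmetry}. The last formula contains the union rather than the sum of the two counts because the two sets may overlap when $\Gamma$ is not cyclic; if $-1\in\Gamma$, then $\mathcal B_{\Gamma,1}$ contains $\mathcal B_{\Gamma,0}$. For $\Gamma=\langle p\rangle$ the sets above are $\mathcal B_p,\mathcal B_{p,0},\mathcal B_{p,1},\mathcal E_p$, so Theorem~\ref{thm:upper} is a special case of the upper bound in Theorem~\ref{thm:gamma}, and we prove the latter directly. A reader interested only in \eqref{eq:conj} may take $k=1$ and $\Gamma=\langle p\rangle$ everywhere. We make no claim that the bound for the exceptional set is optimal.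

The principle behind both estimates is that the integers up to $x$ composed of primes from a set of density $\kappa$ number roughly $x/(\log x)^{1-\kappa}$. Membership in $\mathcal B_{p,1}$ is a $2$-adic condition: a squarefree odd $d>1$ lies in $\mathcal B_{p,1}$ when the orders of $p$ modulo the primes $\ell\mid d$ are all divisible by the same positive power of $2$ exactly, and this can be arranged with primes from a set of positive density (Section~\ref{sec:lower}). Exceptional moduli, in contrast, obey a condition at many odd primes $r$ at once. Section~\ref{sec:criterion} translates balancedness into the vanishing of Euler factors of odd characters. Section~\ref{sec:twist} shows that if $d$ is exceptional, there is one prime $q\mid d$ such that every other prime factor $\ell$ satisfies an $r$-th power residue condition for most $r$ in a slowly growing range. Sections~\ref{sec:hecke} and~\ref{sec:density} show, with the uniformity needed, that the primes $\ell$ satisfying these conditions have density $\prod_r(1-1/r)\to0$. Section~\ref{sec:count} counts the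 integers $d$.

\paragraph{Notation.} The letters $\ell,q,r$ denote primes, $v_\ell$ is the $\ell$-adic valuation, $\omega(d)$ is the number of distinct prime factors of $d$, and $\zeta_m=e^{2\pi i/m}$. The real number $x$ is always large in terms of $\Gamma$. Implied constants depend at most on $\Gamma$, and are absolute where this is stated. We use freely Chebyshev's bound $\prod_{\ell\le y}\ell\le4^y$ and Mertens' estimate $\sum_{\ell\le y}1/\ell=\log\log y+O(1)$ for $y\ge2$; the latter gives $\exp\big(\sum_{y<\ell\le z}1/\ell\big)\ll\log z/\log y$ for $2\le y\le z$.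

\section{Balanced subgroups and odd characters}\label{sec:criterion}

Balancedness is a family of linear conditions indexed by the cosets of $H$, so we take the Fourier transform on $\mathbb U_d/H$. We first fix the language of characters.

By the Chinese remainder theorem $\mathbb U_d\cong\prod_{\ell^e\|d}\mathbb U_{\ell^e}$, and a character $\chi$ of $\mathbb U_d$ factors as $\chi=\prod_{\ell\mid d}\chi_\ell$ with $\chi_\ell$ a character of $\mathbb U_{\ell^e}$. The \emph{conductor} $f_\chi$ is the least divisor $f$ of $d$ such that $\chi$ is trivial on the units congruent to $1$ modulo $f$; it depends only on the kernel of $\chi$ and is the product of the conductors of the $\chi_\ell$. The primitive character $\chi'$ modulo $f_\chi$ that induces $\chi$ is regarded as a function on $\mathbb Z$ vanishing on integers not coprime to $f_\chi$. The character $\chi$ is \emph{odd} if $\chi(-1)=-1$ and \emph{even} otherwise. We use three facts.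
\begin{itemize}
\item[(C1)] $\ell\mid f_\chi$ if and only if $\chi_\ell\ne1$. Also $f_\chi\not\equiv2\pmod4$, because $\mathbb U_{2m}\cong\mathbb U_m$ for odd $m$.
\item[(C2)] Let $q\mid d$. If $\chi_q\ne1$, then $\chi'(q)=0$. If $\chi_q=1$, then $\chi'(q)=\prod_{\ell\mid d,\,\ell\ne q}\chi_\ell(q)$; this is a root of unity whose order divides the order of $\chi$, and it is multiplicative in $\chi$ on the characters with trivial $q$-component.
\item[(C3)] If $4\mid d$, the kernel of $\mathbb U_d\to\mathbb U_{d/2}$ is $\{1,\frac d2+1\}$. Hence $\chi(\frac d2+1)=1$ if and only if $f_\chi\mid\frac d2$, that is, $v_2(f_\chi)<v_2(d)$.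
\end{itemize}

For primitive odd characters the sum over the lower half never vanishes.

\begin{lemma}\label{lem:half}
Let $\theta$ be an odd primitive Dirichlet character of conductor $f$. Then $T(\theta):=\sum_{0<b<f/2}\theta(b)\ne0$.
\end{lemma}

\begin{proof}
Write $T=T(\theta)$ and $M=\sum_{0<b<f}b\,\theta(b)$. The number $M/f$ is the generalized Bernoulli number $B_{1,\theta}$, which is nonzero for odd primitive $\theta$; this is equivalent to $L(1,\bar\theta)\ne0$, see \cite[Ch.~4]{Wash}. We express $T$ through $M$.

Let $f$ be odd and $M'=\sum_{0<b<f/2}b\,\theta(b)$. Since $\theta(f-b)=-\theta(b)$, the terms $b$ and $f-b$ of $M$ add up to $(2b-f)\theta(b)$. Letting $b$ run over $(0,f/2)$ gives $M=2M'-fT$. Letting $b=2c$ run over the even integers in $(0,f)$, so that $f-b$ runs over the odd ones, gives $M=\sum_{0<c<f/2}(4c-f)\theta(2c)=\theta(2)(4M'-fT)$. Substituting $4M'=2M+2fT$ yields $M=\theta(2)(2M+fT)$, that is, $fT=(\overline{\theta(2)}-2)M$, which is nonzero because $|\theta(2)|=1$.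

Let $f$ be even. Then $4\mid f$ by (C1), and $\theta(1+\frac f2)=-1$ by (C3) and primitivity. For odd $b$ we have $b+\frac f2\equiv b(1+\frac f2)\pmod f$, so $\theta(b+\frac f2)=-\theta(b)$; for even $b$ both sides vanish. Since $\theta(f/2)=0$, we get $M=\sum_{0<b<f/2}\big(b-(b+\frac f2)\big)\theta(b)=-\frac f2T$.
\end{proof}

Let $H\le\mathbb U_d$. We call a character $\chi$ of $\mathbb U_d$ \emph{relevant} for $H$ if it is odd, trivial on $H$, and either $4\nmid d$ or $v_2(f_\chi)=v_2(d)$. A \emph{witness} for a character $\chi$ of $\mathbb U_d$ is an odd prime $q\mid d$ with $\chi'(q)=1$; by (C2), this requires $\chi_q=1$.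

\begin{proposition}\label{prop:criterion}
Let $H\le\mathbb U_d$.
\begin{itemize}
\item[(a)] $H$ is balanced if and only if every relevant character has a witness.
\item[(b)] There is no relevant character if and only if $-1\in H$, or $4\mid d$ and $\frac d2+1\in H$.
\end{itemize}
In particular, an exceptional subgroup has a relevant character.
\end{proposition}

\begin{proof}
For $d\le2$ there is no odd character, $-1\in H$, and $H$ is balanced. Let $d\ge3$.

(a) Put $\epsilon(a)=1$ for $a$ in the lower half and $\epsilon(a)=-1$ for $a$ in the upper half. Then $H$ is balanced if and only if the function $gH\mapsto\sum_{h\in H}\epsilon(gh)$ on $\mathbb U_d/H$ vanishes. A function on a finite abelian group vanishes if and only if its Fourier coefficients do, and the characters of $\mathbb U_d/H$ are the characters $\chi$ of $\mathbb U_d$ trivial on $H$. So the condition is $\sum_{a\in\mathbb U_d}\epsilon(a)\chi(a)=0$ for all such $\chi$. Since $\epsilon(d-a)=-\epsilon(a)$, the sum is $0$ for even $\chi$, and for odd $\chi$ it equals $2S(\chi)$ with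
\[
S(\chi)=\sum_{0<a<d/2,\ (a,d)=1}\chi'(a).
\]

Let $\chi$ be odd and $f=f_\chi$; then $f>1$. Detecting $(a,d)=1$ by the M\"obius function and writing $a=nb$, we get
\[
S(\chi)=\sum_{n\mid d}\mu(n)\chi'(n)\sum_{0<b<d/(2n)}\chi'(b).
\]
Only squarefree $n$ coprime to $f$ contribute, and for these $nf\mid d$. Put $m=d/(nf)$, so that $b$ runs over $(0,mf/2)$. The sum of $\chi'$ over a full period is $0$. If $m$ is even, the range consists of $m/2$ full periods (the missing endpoint is a multiple of $f$), and the inner sum is $0$. If $m$ is odd, it consists of $(m-1)/2$ full periods and one lower half, and the inner sum is $T=T(\chi')$. Hence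
\[
S(\chi)=T\sum_{\substack{n\mid d,\ (n,f)=1\\ d/(nf)\text{ odd}}}\mu(n)\chi'(n).
\]
Put $\Pi=\prod_{q\mid d,\ q\text{ odd}}(1-\chi'(q))$; this is $\sum\mu(n)\chi'(n)$ over the odd $n\mid d$. There are four cases.
\begin{itemize}
\item $d$ odd. The parity condition is empty and $S(\chi)=T\,\Pi$.
\item $d\equiv2\pmod4$. Then $f$ is odd by (C1), the condition says that $n$ is even, and writing $n=2n'$ gives $S(\chi)=-\chi'(2)\,T\,\Pi$ with $\chi'(2)\neq0$.
\item $4\mid d$ and $v_2(f)=v_2(d)$. Then $n$ is odd, $d/(nf)$ is always odd, and $S(\chi)=T\,\Pi$.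
\item $4\mid d$ and $v_2(f)<v_2(d)$. If $f$ is even, then $n$ is odd and $d/(nf)$ is even. If $f$ is odd, then $v_2(d/f)\ge2$ and $v_2(n)\le1$, so $d/(nf)$ is again even. The sum is empty and $S(\chi)=0$.
\end{itemize}
The odd characters trivial on $H$ that fall under the first three cases are the relevant ones. As $T\ne0$ by Lemma~\ref{lem:half}, such a character has $S(\chi)=0$ if and only if $\Pi=0$, that is, if and only if it has a witness.

(b) Recall that $a\in H$ if and only if $\chi(a)=1$ for all $\chi$ trivial on $H$. If $-1\in H$, no odd character is trivial on $H$. If $4\mid d$ and $\frac d2+1\in H$, every $\chi$ trivial on $H$ has $v_2(f_\chi)<v_2(d)$ by (C3). In both cases no character is relevant. Conversely, suppose that no character is relevant and $-1\notin H$. Then some odd character $\chi_0$ is trivial on $H$. It is not relevant, so $4\mid d$, and by (C3) every odd $\chi$ trivial on $H$ has $\chi(\frac d2+1)=1$. An even $\chi$ trivial on $H$ is the quotient $(\chi\chi_0)/\chi_0$ of two odd ones, so it also has $\chi(\frac d2+1)=1$. Hence $\frac d2+1\in H$.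
\end{proof}

\begin{example}\label{ex:criterion}
If $d$ is a power of an odd prime $\ell$, an odd character has $\chi_\ell\ne1$ and so has no witness; thus $H$ is balanced if and only if $-1\in H$. Let now $d=21$ and let $\chi_3$ be the quadratic character modulo $3$, which is odd. The subgroup of Example~\ref{ex:21} is the kernel of $\chi_3$, the only relevant character is $\chi_3$, and it has the witness $7$. For the smaller subgroup $\langle13\rangle=\{1,13\}$ the character $\chi_3$ is still relevant and still has the witness $7$. But a cubic character $\psi$ modulo $7$ has $\psi(13)=\psi(-1)=1$, so $\chi_3\psi$ is relevant too; it has conductor $21$ and no witness. Accordingly $\{1,13\}$ is not balanced: the coset $\{4,10\}$ lies in the lower half.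
\end{example}

\section{Twisting by characters of odd order}\label{sec:twist}

Example~\ref{ex:criterion} contains the first idea of the proof. One relevant character produces many others by multiplication with characters of odd order trivial on $H$, and each of these needs a witness. The next lemma removes the relevant character from the statement, leaving a condition on characters of odd order only.

\begin{lemma}\label{lem:twist}
Let $H\le\mathbb U_d$ be exceptional. Then every character $\psi$ of $\mathbb U_d$ of odd order that is trivial on $H$ has a witness.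
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:criterion} there is a relevant character $\chi_0$. Let $N$ be the odd part of its order and $\chi=\chi_0^N$. Then $\chi$ has $2$-power order, is trivial on $H$, and is odd because $N$ is odd. If $4\mid d$, the component of $\chi_0$ at $2$ has $2$-power order, since $\mathbb U_{2^e}$ is a $2$-group; so its $N$-th power has the same kernel and the same conductor. Thus $\chi$ is relevant. As $\psi$ has odd order, $\psi(-1)=1$ and the component of $\psi$ at $2$ is trivial. So $\chi\psi$ is relevant, and it has a witness $q$ by Proposition~\ref{prop:criterion}(a). Then $\chi_q\psi_q=1$; the factors have coprime orders, so $\chi_q=\psi_q=1$. By (C2), $\chi'(q)\psi'(q)=1$, where $\chi'(q)$ has $2$-power order and $\psi'(q)$ has odd order. Hence $\psi'(q)=1$.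
\end{proof}

To exploit the lemma we need explicit characters of odd order. Let $r$ be an odd prime and $\ell\equiv1\pmod r$. Fix a character $\eta_{\ell,r}$ of $\mathbb F_\ell^\times$ of order $r$ and define $\lambda_{\ell,r}(b)\in\mathbb F_r$ by $\eta_{\ell,r}(b)=\zeta_r^{\lambda_{\ell,r}(b)}$, for rational $b$ with $v_\ell(b)=0$. The map $\lambda_{\ell,r}$ turns products into sums, and since $\mathbb F_\ell^\times$ is cyclic, $\lambda_{\ell,r}(b)=0$ if and only if $b$ is an $r$-th power modulo $\ell$.

\begin{example}\label{ex:three}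
Let $r\ge5$ be prime and $d=\ell_0\ell_1\ell_2$ with distinct odd primes $\ell_1\equiv\ell_2\equiv1$ and $\ell_0\not\equiv1\pmod r$. Suppose that $d\in\mathcal E_p$. Write $\eta_i,\lambda_i$ for $\eta_{\ell_i,r},\lambda_{\ell_i,r}$ and $v=(\lambda_1(p),\lambda_2(p))$. The character $\eta_1^{c_1}\eta_2^{c_2}$ is trivial at $p$ when $c=(c_1,c_2)$ lies in $A=\{c\in\mathbb F_r^2:c\cdot v=0\}$, a space of dimension at least $1$. By (C2), its possible witnesses are
\[
\begin{array}{lll}
\ell_0&\text{when}&c_1\lambda_1(\ell_0)+c_2\lambda_2(\ell_0)=0,\\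
\ell_1&\text{when}&c_1=0\text{ and }c_2\lambda_2(\ell_1)=0,\\
\ell_2&\text{when}&c_2=0\text{ and }c_1\lambda_1(\ell_2)=0.
\end{array}
\]
By Lemma~\ref{lem:twist} these three conditions cut out subspaces that cover $A$. A proper subspace has at most $|A|/r$ elements and $3<r$, so one prime is a witness for all $c\in A$. If it is $\ell_1$, then $0\ne A\subseteq\{c_1=0\}$, so $(0,1)\in A$ and $\lambda_2(p)=0$: the number $p$ is an $r$-th power modulo the other prime $\ell_2$. The case of $\ell_2$ is the same with the indices $1,2$ exchanged. If it is $\ell_0$, the linear form $c\mapsto c_1\lambda_1(\ell_0)+c_2\lambda_2(\ell_0)$ vanishes on the kernel of $c\mapsto c\cdot v$, so it equals $-j\,c\cdot v$ for some $j\in\mathbb F_r$: the number $\ell_0p^{\,j}$ is an $r$-th power modulo both $\ell_1$ and $\ell_2$.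
\end{example}

In each case there is a distinguished prime $q\mid d$ and a number $b$ (either $p$ or $qp^{\,j}$) such that every other prime $\ell\mid d$ satisfies: $r\nmid\ell-1$, or $b$ is an $r$-th power modulo $\ell$. If $b$ is not an $r$-th power in $\mathbb Q$, Lemma~\ref{lem:density} below shows that the primes with this property have density
\[
1-\frac1{r-1}+\frac1{r(r-1)}=1-\frac1r,
\]
and that the densities multiply when several $r$ are used. To make $\prod(1-1/r)$ small we need a set $\mathcal R$ of primes $r$ with $\sum_{r\in\mathcal R}1/r$ large. Two constraints fix its range.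

First, the conditions are governed by number fields whose degree is about $R=\prod_{r\in\mathcal R}r$, and we can detect their effect only on primes $\ell$ with $\log\ell$ larger than a power of $R$. Leaving the smaller $\ell$ unrestricted costs a power of $R$, so we need $R=(\log x)^{o(1)}$ and hence $r=o(L_2)$. But we can discard only the $d$ with $\omega(d)$ larger than a multiple of $L_2$, so the inequality $\omega(d)<r$ used in Example~\ref{ex:three} is not available. We therefore apply the covering argument to all $r$ at once. It yields one prime $q$ that is a universal witness for all $r\in\mathcal R$ outside a set with product at most $\omega(d)\le3L_2$. Second, this lost set could consist of the smallest primes, up to a constant multiple of $L_3$, so nothing is gained from those. We take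
\[
\mathcal R=\{r\text{ prime}:\ L_3<r\le L_2^{1/2}\},\qquad R=\prod_{r\in\mathcal R}r\le\exp(2L_2^{1/2}).
\]
By Mertens' estimate,
\begin{equation}\label{eq:mertensR}
\sum_{r\in\mathcal R}\frac1r=\log(L_3/2)-\log L_4+O(1)=\log L_3-\log L_4+O(1).
\end{equation}

Now let $\Gamma$ be as in Theorem~\ref{thm:gamma}. Its torsion subgroup is contained in $\{\pm1\}$. Let $t_1,\dots,t_k\in\Gamma$ be a basis of $\Gamma$ modulo torsion, write $t^{\mathbf j}=\prod_it_i^{j_i}$ for $\mathbf j\in\mathbb Z^k$, and let $D$ be the product of the denominators of the $t_i$. For $\Gamma=\langle p\rangle$ we take $k=1$, $t_1=p$, $D=1$.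

\begin{lemma}\label{lem:indep}
There is an integer $I\ge1$, depending only on $t_1,\dots,t_k$, such that $t^{\mathbf j}$ is not an $r$-th power in $\mathbb Q$ whenever $r\nmid I$ and $\mathbf j\not\equiv0\pmod r$.
\end{lemma}

\begin{proof}
For $k=0$ there is nothing to prove. Let $k\ge1$ and consider the integer matrix $(v_\ell(t_i))$ with rows $i=1,\dots,k$ and columns $\ell\in\Sigma$. A relation $\sum_ij_iv_\ell(t_i)=0$ for all $\ell$ means $t^{\mathbf j}=\pm1$, hence $\mathbf j=0$. So the rows are linearly independent and some $k\times k$ minor is nonzero; let $I$ be its absolute value. If $t^{\mathbf j}$ is an $r$-th power, then $\sum_ij_iv_\ell(t_i)\equiv0\pmod r$ for all $\ell\in\Sigma$, and for $r\nmid I$ this forces $\mathbf j\equiv0\pmod r$.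
\end{proof}

For $\Gamma=\langle p\rangle$ one may take $I=v_\ell(p)$ for any prime $\ell\mid p$; this is where $|p|>1$ enters the upper bound. The data produced by the covering argument are recorded in the following definition.

\begin{definition}\label{def:type}
A \emph{type} is a triple $\tau=(\mathcal T_a,\mathcal T_b,(\mathbf j_r)_{r\in\mathcal T})$, where $\mathcal T_a,\mathcal T_b$ are disjoint subsets of $\mathcal R$ with union $\mathcal T$, where $\mathbf j_r\in\{0,\dots,r-1\}^k$ with $\mathbf j_r\ne0$ for $r\in\mathcal T_a$, and where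
\begin{equation}\label{eq:lost}
\prod_{r\in\mathcal R\setminus\mathcal T}r\le3L_2.
\end{equation}
Put $c_r=t^{\mathbf j_r}D^r$ for $r\in\mathcal T$. Given a prime $q$, a prime $\ell$ is \emph{$(\tau,q)$-admissible} if $c_r$ is an $r$-th power modulo $\ell$ for every $r\in\mathcal T_a$ with $r\mid\ell-1$, and $qc_r$ is an $r$-th power modulo $\ell$ for every $r\in\mathcal T_b$ with $r\mid\ell-1$.
\end{definition}

The factor $D^r$ clears denominators. If $t_i=\alpha_i/\beta_i$ in lowest terms, then $c_r=\prod_i\alpha_i^{j_i}\beta_i^{r-j_i}$, where $j_i$ are the entries of $\mathbf j_r$. So $c_r$ is a nonzero integer, all its prime factors lie in $\Sigma$, and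
\begin{equation}\label{eq:crsize}
|c_r|\le e^{C_0r},\qquad C_0=\sum_{i=1}^k\log\max(|\alpha_i|,|\beta_i|).
\end{equation}

\begin{proposition}\label{prop:structure}
Let $d\in\mathcal E_\Gamma$ with $d\le x$ and $\omega(d)\le3L_2$. Then there are a type $\tau$ and an odd prime $q\mid d$ such that every prime $\ell\mid d$ with $\ell\ne q$ is $(\tau,q)$-admissible.
\end{proposition}

\begin{proof}
For $r\in\mathcal R$ let $D_r$ be the set of primes $\ell\mid d$ with $\ell\equiv1\pmod r$. On $\mathbb F_r^{D_r}$ use the dot product. Put $v_{i}^{(r)}=(\lambda_{\ell,r}(t_i))_{\ell\in D_r}$ for $1\le i\le k$, let $V_r$ be the span of these vectors, and let $A_r=V_r^\perp$. The dot product is nondegenerate, so $A_r^\perp=V_r$. For $c\in A_r$ the character $\psi_{r,c}=\prod_{\ell\in D_r}\eta_{\ell,r}^{c_\ell}$ of $\mathbb U_d$ has order $1$ or $r$. It is trivial at each $t_i$ because $c\cdot v_i^{(r)}=0$, and at $-1$ because $r$ is odd, so it is trivial on $\Gamma\bmod d$. For an odd prime $q\mid d$ let $A_r(q)$ be the set of $c\in A_r$ such that $q$ is a witness for $\psi_{r,c}$.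 By (C2) it is the subspace defined by
\begin{equation}\label{eq:Arq}
c_q=0\ \ (\text{if }q\in D_r),\qquad\sum_{\ell\in D_r,\ \ell\ne q}c_\ell\,\lambda_{\ell,r}(q)=0.
\end{equation}

\emph{Covering.} Let $A=\prod_{r\in\mathcal R}A_r$ and $A(q)=\prod_{r\in\mathcal R}A_r(q)$. To $(c^{(r)})_r\in A$ attach $\psi=\prod_r\psi_{r,c^{(r)}}$, a character of odd order trivial on $\Gamma\bmod d$. By Lemma~\ref{lem:twist} it has a witness $q$. The factors $\psi_{r,c^{(r)}}$ have pairwise coprime orders. So $\psi_q=1$ forces the $q$-component of each factor to be trivial, and then $\psi'(q)=1$ is, by (C2), a product of roots of unity of pairwise coprime orders, each of which must be $1$. Thus $(c^{(r)})_r\in A(q)$, and $A$ is the union of the $A(q)$ over the odd primes $q\mid d$. Let $\mathcal T_q=\{r\in\mathcal R:A_r(q)=A_r\}$. For $r\notin\mathcal T_q$ we have $|A_r(q)|\le|A_r|/r$, so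
\[
1\le\sum_{q\mid d,\ q\text{ odd}}\frac{|A(q)|}{|A|}\le\sum_{q\mid d,\ q\text{ odd}}\ \prod_{r\in\mathcal R\setminus\mathcal T_q}\frac1r.
\]
The sum has at most $\omega(d)$ terms, so some $q$ satisfies $\prod_{r\in\mathcal R\setminus\mathcal T_q}r\le\omega(d)\le3L_2$. Fix this $q$ and put $\mathcal T=\mathcal T_q$, $\mathcal T_a=\{r\in\mathcal T:r\mid q-1\}$, $\mathcal T_b=\mathcal T\setminus\mathcal T_a$.

\emph{Duality.} Let $r\in\mathcal T_a$. Then $q\in D_r$ and $c_q=0$ for all $c\in A_r$, so the unit vector at the coordinate $q$ lies in $A_r^\perp=V_r$. Write it as $\sum_ij_iv_i^{(r)}$ with $\mathbf j_r=(j_i)\in\{0,\dots,r-1\}^k$; then $\mathbf j_r\ne0$, and the coordinates $\ell\in D_r\setminus\{q\}$ give $\lambda_{\ell,r}(t^{\mathbf j_r})=0$. Let $r\in\mathcal T_b$. Then $q\notin D_r$, and the second condition in \eqref{eq:Arq} says that $(\lambda_{\ell,r}(q))_{\ell\in D_r}\in A_r^\perp=V_r$. Write this vector as $-\sum_ij_iv_i^{(r)}$ with $\mathbf j_r\in\{0,\dots,r-1\}^k$; then $\lambda_{\ell,r}(qt^{\mathbf j_r})=0$ for all $\ell\in D_r$. Finally $\lambda_{\ell,r}(D^r)=0$,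 since $\ell\mid d$ implies $\ell\notin\Sigma$. So every $\ell\mid d$ with $\ell\ne q$ is $(\tau,q)$-admissible.
\end{proof}

We record two numerical consequences of the definition of a type. Each $r\in\mathcal R$ belongs to $\mathcal T_a$, to $\mathcal T_b$ or to neither, and there are at most $r^k$ choices for $\mathbf j_r$. As $3<r$,
\begin{equation}\label{eq:numtypes}
\#\{\text{types}\}\le3^{|\mathcal R|}R^k\le R^{k+1}.
\end{equation}
Next, $r\log r>L_3L_4$ for $r\in\mathcal R$, so \eqref{eq:lost} gives
\[
\sum_{r\in\mathcal R\setminus\mathcal T}\frac1r\le\frac1{L_3L_4}\sum_{r\in\mathcal R\setminus\mathcal T}\log r\le\frac{\log(3L_2)}{L_3L_4}=\frac{L_3+\log3}{L_3L_4}=o(1).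
\]
With \eqref{eq:mertensR} we obtain an absolute constant $C_1$ such that for every type
\begin{equation}\label{eq:kappa}
\kappa:=\prod_{r\in\mathcal T}\Big(1-\frac1r\Big)\le\exp\Big(-\sum_{r\in\mathcal T}\frac1r\Big)\le C_1\frac{L_4}{L_3}.
\end{equation}

\section{Prime sums of ray class characters of odd order}\label{sec:hecke}

To show that the admissible primes have density $\kappa$, we expand the $r$-th power conditions in characters. The nontrivial terms are power residue symbols, which are ray class characters of cyclotomic fields. The field, of degree up to $R$, and the conductor, which involves $q$, both grow with $x$. We need a bound with an absolute constant and an explicit range. It is available because these characters have odd order, which excludes zeros close to $s=1$.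

We recall the setting. Let $K$ be a number field of degree $n$ and discriminant $d_K$, and let $\mathfrak f$ be a nonzero integral ideal. A \emph{ray class character} modulo $\mathfrak f$ is a character of the group of fractional ideals prime to $\mathfrak f$ that is trivial on the principal ideals $(\alpha)$ with $\alpha\equiv1$ modulo $\mathfrak f$ (multiplicatively) and $\alpha$ positive at all real places; it has finite order. As for Dirichlet characters, it is induced by a unique primitive character, whose modulus is its \emph{conductor}, and the conductor depends only on the kernel. A primitive character $\psi$ of conductor $\mathfrak f_\psi$ is extended by $0$ to ideals not prime to $\mathfrak f_\psi$, and $L(s,\psi)=\sum_{\mathfrak a}\psi(\mathfrak a)N\mathfrak a^{-s}$ for $\operatorname{Re}s>1$; the trivial character gives $\zeta_K(s)$. Let $\Lambda(\mathfrak a)=\log N\mathfrak p$ if $\mathfrak a$ is a positive power of a prime ideal $\mathfrak p$, and $\Lambda(\mathfrak a)=0$ otherwise. The Euler product gives, for $\operatorname{Re}s>1$,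
\[
-\frac{L'}L(s,\psi)=\sum_{\mathfrak a}\frac{\Lambda(\mathfrak a)\psi(\mathfrak a)}{N\mathfrak a^s},\qquad\log L(s,\psi)=\sum_{N\mathfrak a>1}\frac{\Lambda(\mathfrak a)\psi(\mathfrak a)}{N\mathfrak a^s\log N\mathfrak a}.
\]

\begin{lemma}\label{lem:hecke}
Let $K$ be a number field of degree $n$ and let $\Xi$ be a primitive ray class character of $K$ of odd order greater than $1$, with conductor $\mathfrak f$. Put $\mathcal L=\log(|d_K|N\mathfrak f)+n$. If $u\ge W$ and $\log W\ge\mathcal L$, then
\[
\sum_{W<\ell\le u}\frac1\ell\sum_{N\mathfrak l=\ell}\Xi(\mathfrak l)\ll1,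
\]
where $\mathfrak l$ runs over the prime ideals of $K$ of norm $\ell$. The implied constant is absolute.
\end{lemma}

\begin{proof}
All constants in this proof are absolute. Note that $\mathcal L\ge n\ge1$. The plan is to bound $L'/L(\sigma,\Xi)$ by $O(\mathcal L)$ for real $\sigma\in(1,1+1/\mathcal L]$ and to read the sum as a difference of two values of $\log L(\sigma,\Xi)$.

\emph{Step 1: the partial fraction formula.} For a primitive character $\psi$ put $\Delta_\psi=|d_K|N\mathfrak f_\psi$, and let $\delta_\psi$ be $1$ if $\psi$ is trivial and $0$ otherwise. By Hecke's theorem,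
\[
\widehat L(s,\psi)=(s(s-1))^{\delta_\psi}\Delta_\psi^{s/2}\gamma_\psi(s)L(s,\psi)
\]
is entire of order $1$ and satisfies $\widehat L(s,\psi)=w_\psi\widehat L(1-s,\bar\psi)$ with $|w_\psi|=1$. Here $\gamma_\psi$ is, up to a constant, a product of $n$ factors $\pi^{-s/2}\Gamma(s/2)$ or $\pi^{-(s+1)/2}\Gamma((s+1)/2)$. The zeros $\rho$ of $\widehat L(s,\psi)$ satisfy $0<\operatorname{Re}\rho<1$, and $\sum_\rho|\rho|^{-2}<\infty$. The Hadamard product gives (see \cite[\S5]{LO})
\begin{equation}\label{eq:hadamard}
-\frac{L'}L(s,\psi)=\frac12\log\Delta_\psi+\frac{\gamma_\psi'}{\gamma_\psi}(s)+\delta_\psi\Big(\frac1s+\frac1{s-1}\Big)-B_\psi-\sum_\rho\Big(\frac1{s-\rho}+\frac1\rho\Big)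
\end{equation}
with a constant $B_\psi$, where $\widehat L'/\widehat L(s,\psi)=B_\psi+\sum_\rho\big(\frac1{s-\rho}+\frac1\rho\big)$. We claim that $\operatorname{Re}B_\psi=-\sum_\rho\operatorname{Re}\frac1\rho$. Since $\widehat L(\bar s,\bar\psi)=\overline{\widehat L(s,\psi)}$, the functional equation shows that $\widehat L'/\widehat L(s,\psi)=-\overline{\widehat L'/\widehat L(1-\bar s,\psi)}$ and that the zeros are symmetric under $\rho\mapsto1-\bar\rho$. Take $s$ on the line $\operatorname{Re}s=\frac12$, not a zero. Then $1-\bar s=s$, so $\operatorname{Re}\widehat L'/\widehat L(s,\psi)=0$. Also the terms $\operatorname{Re}\frac1{s-\rho}=(\frac12-\operatorname{Re}\rho)/|s-\rho|^2$ of the absolutely convergent sum $\sum_\rho\operatorname{Re}\frac1{s-\rho}$ change sign under $\rho\mapsto1-\bar\rho$, so this sum is $0$. The claim follows.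

On the compact set $1\le\operatorname{Re}s\le2$, $|\operatorname{Im}s|\le2$ the two possible gamma factors have neither zeros nor poles, so $|\gamma_\psi'/\gamma_\psi|\ll n$ there. Since $\Xi$ has odd order greater than $1$, the character $\Xi^2$ is nontrivial and $\Xi$ is a power of $\Xi^2$; the two have the same kernel, so $\Xi^2$ is primitive of conductor $\mathfrak f$. For $\sigma>1$ every term $\operatorname{Re}\frac1{\sigma+it-\rho}$ is positive. Taking real parts in \eqref{eq:hadamard}, we find a constant $C\ge1$ such that for $1<\sigma\le2$, $|t|\le2$ and $m=1,2$,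
\begin{equation}\label{eq:realparts}
-\frac{\zeta_K'}{\zeta_K}(\sigma)\le\frac1{\sigma-1}+C\mathcal L,\qquad-\operatorname{Re}\frac{L'}L(\sigma+it,\Xi^m)\le C\mathcal L-\sum_\rho\operatorname{Re}\frac1{\sigma+it-\rho},
\end{equation}
where $\rho$ runs over the zeros of $\widehat L(s,\Xi^m)$.

\emph{Step 2: a zero-free region.} Let $\rho=\beta+i\gamma$ be a zero of $\widehat L(s,\Xi)$ with $|\gamma|\le1$. For an ideal $\mathfrak a$ prime to $\mathfrak f$ write $\Xi(\mathfrak a)N\mathfrak a^{-i\gamma}=e^{i\vartheta}$; then $3+4\cos\vartheta+\cos2\vartheta=2(1+\cos\vartheta)^2\ge0$. For $\mathfrak a$ not prime to $\mathfrak f$ only the term $3$ is present. Multiplying by $\Lambda(\mathfrak a)N\mathfrak a^{-\sigma}$, summing, and keeping in \eqref{eq:realparts} only the zero $\rho$, we get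
\begin{align*}
0&\le-3\frac{\zeta_K'}{\zeta_K}(\sigma)-4\operatorname{Re}\frac{L'}L(\sigma+i\gamma,\Xi)-\operatorname{Re}\frac{L'}L(\sigma+2i\gamma,\Xi^2)\\
&\le\frac3{\sigma-1}-\frac4{\sigma-\beta}+8C\mathcal L.
\end{align*}
This is where the odd order is used: for a quadratic character the third term would come from $\zeta_K$, whose pole at $s=1$ adds up to $1/(\sigma-1)$ when $\gamma$ is small and destroys the argument. Take $\sigma=1+a/\mathcal L$ with $a=1/(16C)$. Then $4/(\sigma-\beta)\le3\mathcal L/a+\mathcal L/(2a)=7\mathcal L/(2a)$, so $\sigma-\beta\ge8a/(7\mathcal L)$ and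
\[
1-\beta\ge c_1/\mathcal L,\qquad c_1=a/7.
\]

\emph{Step 3: the logarithmic derivative.} Let $\sigma_0=1+1/\mathcal L$ and $1<\sigma\le\sigma_0$, and let $\rho$ be a zero of $\widehat L(s,\Xi)$. If $|\operatorname{Im}\rho|\le1$, then $|\sigma-\rho|\ge c_1/\mathcal L$ by Step 2, so $|\sigma_0-\rho|\le|\sigma-\rho|+1/\mathcal L\le(1+c_1^{-1})|\sigma-\rho|$. If $|\operatorname{Im}\rho|>1$, then $|\sigma_0-\rho|\le|\sigma-\rho|+1\le2|\sigma-\rho|$. Hence
\[
\Big|\frac1{\sigma-\rho}-\frac1{\sigma_0-\rho}\Big|=\frac{\sigma_0-\sigma}{|\sigma-\rho||\sigma_0-\rho|}\ll\frac{\sigma_0-1}{|\sigma_0-\rho|^2}\le\frac{\operatorname{Re}(\sigma_0-\rho)}{|\sigma_0-\rho|^2}=\operatorname{Re}\frac1{\sigma_0-\rho}.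
\]
By \eqref{eq:realparts}, $|\frac{L'}L(\sigma_0,\Xi)|\le-\frac{\zeta_K'}{\zeta_K}(\sigma_0)\le(1+C)\mathcal L$ and $\sum_\rho\operatorname{Re}\frac1{\sigma_0-\rho}\le C\mathcal L+|\frac{L'}L(\sigma_0,\Xi)|\ll\mathcal L$. Subtracting \eqref{eq:hadamard} at $\sigma$ and at $\sigma_0$ eliminates $B_\Xi$ and gives
\begin{equation}\label{eq:logder}
\Big|\frac{L'}L(\sigma,\Xi)\Big|\ll\mathcal L\qquad(1<\sigma\le1+1/\mathcal L).
\end{equation}

\emph{Step 4: the prime sum.} Put $\sigma_y=1+1/\log y$. Since $\log u\ge\log W\ge\mathcal L$, we have $1<\sigma_u\le\sigma_W\le1+1/\mathcal L$, and integrating \eqref{eq:logder} over $[\sigma_u,\sigma_W]$ gives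
\begin{equation}\label{eq:logdiff}
\sum_{N\mathfrak a>1}\frac{\Lambda(\mathfrak a)\Xi(\mathfrak a)}{\log N\mathfrak a}\big(N\mathfrak a^{-\sigma_u}-N\mathfrak a^{-\sigma_W}\big)\ll\frac{\mathcal L}{\log W}\le1.
\end{equation}
For $y\in\{W,u\}$, \eqref{eq:realparts} gives $\sum_{\mathfrak a}\Lambda(\mathfrak a)N\mathfrak a^{-\sigma_y}\le\log y+C\mathcal L\ll\log y$. As $N\mathfrak a^{-\sigma_y}\ge e^{-1}N\mathfrak a^{-1}$ for $N\mathfrak a\le y$, also $\sum_{N\mathfrak a\le y}\Lambda(\mathfrak a)/N\mathfrak a\ll\log y$. We now modify the sum in \eqref{eq:logdiff}, using $0\le N^{-\sigma}-N^{-\sigma'}\le N^{-1}(\sigma'-\sigma)\log N$ for $1\le\sigma\le\sigma'$ and $N\geq1$.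
\begin{itemize}
\item The terms with $N\mathfrak a\le W$ contribute at most $\frac1{\log W}\sum_{N\mathfrak a\le W}\Lambda(\mathfrak a)/N\mathfrak a\ll1$.
\item The part with exponent $\sigma_W$ and $N\mathfrak a>W$ is at most $\frac1{\log W}\sum_{\mathfrak a}\Lambda(\mathfrak a)N\mathfrak a^{-\sigma_W}\ll1$, and the part with exponent $\sigma_u$ and $N\mathfrak a>u$ is at most $\frac1{\log u}\sum_{\mathfrak a}\Lambda(\mathfrak a)N\mathfrak a^{-\sigma_u}\ll1$.
\item In what remains, $W<N\mathfrak a\le u$ with exponent $\sigma_u$, replacing $N\mathfrak a^{-\sigma_u}$ by $N\mathfrak a^{-1}$ costs at most $\frac1{\log u}\sum_{N\mathfrak a\le u}\Lambda(\mathfrak a)/N\mathfrak a\ll1$.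
\end{itemize}
Therefore
\[
\sum_{W<N\mathfrak a\le u}\frac{\Lambda(\mathfrak a)\Xi(\mathfrak a)}{N\mathfrak a\log N\mathfrak a}\ll1.
\]
The norm of a prime power ideal is a power $\ell^m$ of a rational prime, and at most $n$ prime power ideals have a given norm, one for each prime ideal above $\ell$. The powers $\ell^m>W$ with $m\ge2$ have reciprocal sum $\ll W^{-1/2}$: each $\ell\le W^{1/2}$ contributes at most $2/W$, and each $\ell>W^{1/2}$ at most $2/\ell^2$. So the ideals with such norms contribute $\ll nW^{-1/2}\ll1$, as $n\le\log W$. The remaining terms are the prime ideals of prime norm, and they form the sum in the lemma.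
\end{proof}

\section{The density of the admissible primes}\label{sec:density}

The next lemma evaluates the logarithmic density of the admissible primes. We state it for a slightly more general function, in which some of the conditions are replaced by their mean value $1/r$; this form arises in Section~\ref{sec:count} after averaging over $q$.

\begin{lemma}\label{lem:density}
Let $\mathcal T_1,\mathcal T_2$ be disjoint subsets of $\mathcal R$, let $\mathcal T=\mathcal T_1\cup\mathcal T_2$ and $\kappa=\prod_{r\in\mathcal T}(1-\frac1r)$. Let $B\ge3$, and for $r\in\mathcal T_1$ let $b_r$ be a nonzero integer with $|b_r|\le B$ that is not the $r$-th power of an integer. For a prime $\ell$ put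
\[
f(\ell)=\prod_{r\in\mathcal T_1,\ r\mid\ell-1}\mathbf 1[\,b_r\text{ is an $r$-th power modulo }\ell\,]\ \prod_{r\in\mathcal T_2,\ r\mid\ell-1}\frac1r.
\]
If $u\ge W$ and $\log W\ge R^4\log B$, then, with an absolute implied constant,
\[
\sum_{W<\ell\le u}\frac{f(\ell)}\ell=\kappa\log\frac{\log u}{\log W}+O(L_3^2).
\]
\end{lemma}

\begin{proof}
\emph{Expansion.} Let $\ell>W$. Then $\ell>R$ and $\ell>B$, so $\ell\nmid R\prod_rb_r$. If $r\mid\ell-1$, the characters $\chi$ of $\mathbb F_\ell^\times$ with $\chi^r=1$ form a group of order $r$, and $\frac1r\sum_{\chi^r=1}\chi(b)$ is the indicator function of the $r$-th powers. Put $G_r=\sum_\chi\chi(b_r)$, over the $r-1$ characters of order $r$, for $r\in\mathcal T_1$. The factor of $f(\ell)$ at $r$ is $1-h_r$, where $h_r=(1-\frac1r)-\frac1rG_r$ for $r\in\mathcal T_1$ and $h_r=1-\frac1r$ for $r\in\mathcal T_2$. Expand the product over $r$, and then each $h_r$. With $s=\prod_{r\in\mathcal S}r$,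
\begin{equation}\label{eq:expansion}
f(\ell)=\sum_{\mathcal S\subseteq\mathcal T}\ \sum_{\mathcal U\subseteq\mathcal S\cap\mathcal T_1}(-1)^{|\mathcal S|+|\mathcal U|}\,\mathbf 1[s\mid\ell-1]\prod_{r\in\mathcal S\setminus\mathcal U}\Big(1-\frac1r\Big)\prod_{r\in\mathcal U}\frac{G_r}r.
\end{equation}

\emph{The terms with $\mathcal U=\emptyset$.} These involve only the congruence $\ell\equiv1\pmod s$. The Siegel--Walfisz theorem gives an absolute $c>0$ such that the number of primes $\ell\le y$ with $\ell\equiv1\pmod s$ is $\operatorname{li}(y)/\varphi(s)+O(ye^{-c\sqrt{\log y}})$ for $s\le\log y$. Here $s\le R\le\log W$, so partial summation gives, with a smaller absolute $c'>0$,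
\[
\sum_{\substack{W<\ell\le u\\ \ell\equiv1\ (s)}}\frac1\ell=\frac1{\varphi(s)}\log\frac{\log u}{\log W}+O\big(e^{-c'\sqrt{\log W}}\big).
\]
There are at most $2^{|\mathcal R|}\le R$ sets $\mathcal S$ and $\sqrt{\log W}\ge R^2$, so the errors add up to $O(Re^{-c'R^2})=O(1)$. The main terms add up to $\log\frac{\log u}{\log W}$ times
\[
\sum_{\mathcal S\subseteq\mathcal T}\prod_{r\in\mathcal S}\frac{-(1-1/r)}{r-1}=\prod_{r\in\mathcal T}\Big(1-\frac1r\Big)=\kappa.
\]

\emph{The terms with $\mathcal U\ne\emptyset$: passage to $\mathbb Q(\zeta_s)$.} The characters in $G_r$ depend on $\ell$; the power residue symbol organizes them into one character of ideals. Fix $\mathcal S$ and $\mathcal U$, and let $K=\mathbb Q(\zeta_s)\subset\mathbb C$, of degree $n=\varphi(s)\le R$. A prime $\ell\nmid s$ has a prime ideal of norm $\ell$ above it in $K$ if and only if $\ell\equiv1\pmod s$, and then it splits into $n$ such ideals, permuted simply transitively by $\operatorname{Gal}(K/\mathbb Q)\cong\prod_{r\in\mathcal S}(\mathbb Z/r\mathbb Z)^\times$. For such an ideal $\mathfrak l$,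 for $r\in\mathcal S$ and for an integer $b$ prime to $\ell$, the symbol $(b/\mathfrak l)_r$ is the $r$-th root of unity with $(b/\mathfrak l)_r\equiv b^{(\ell-1)/r}\pmod{\mathfrak l}$. It is well defined because the $r$-th roots of unity of $K$ reduce bijectively onto those of $\mathbb F_\ell$, and $b\mapsto(b/\mathfrak l)_r$ is a character of $\mathbb F_\ell^\times$ of order $r$. Applying $\sigma\in\operatorname{Gal}(K/\mathbb Q)$ to the defining congruence gives $(b/\sigma\mathfrak l)_r=\sigma((b/\mathfrak l)_r)=(b/\mathfrak l)_r^{a_r}$, where $\sigma(\zeta_r)=\zeta_r^{a_r}$. As $\sigma$ varies, the $a_r$ vary independently over $(\mathbb Z/r\mathbb Z)^\times$. So when $\mathfrak l$ runs over the primes above $\ell$, the tuple $((\,\cdot\,/\mathfrak l)_r)_{r\in\mathcal U}$ runs over all tuples of characters of orders $r\in\mathcal U$, each occurring $\varphi(s)/\prod_{r\in\mathcal U}(r-1)$ times. Hence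
\begin{equation}\label{eq:Gr}
\prod_{r\in\mathcal U}G_r=\frac{\prod_{r\in\mathcal U}(r-1)}{\varphi(s)}\sum_{\mathfrak l\mid\ell}\ \prod_{r\in\mathcal U}(b_r/\mathfrak l)_r.
\end{equation}

\emph{The ray class character.} We use two theorems of class field theory for a finite abelian extension $M/K$. By Artin reciprocity, for each character $\theta$ of $\operatorname{Gal}(M/K)$ there is a primitive ray class character $\psi_\theta$ of $K$, of the same order as $\theta$, with $\psi_\theta(\mathfrak p)=\theta(\operatorname{Frob}_{\mathfrak p})$ for all $\mathfrak p$ unramified in $M$. By the conductor--discriminant formula, the relative discriminant of $M/K$ is $\prod_\theta\mathfrak f(\psi_\theta)$.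

Let $r\in\mathcal U$ and let $\beta$ be the real $r$-th root of $b_r$. We claim that $\beta\notin K$. Otherwise $\mathbb Q(\beta)$ is a subfield of an abelian field, hence Galois over $\mathbb Q$, and it is real; so all conjugates of $\beta$ are real roots of $X^r-b_r$. As $r$ is odd, $\beta$ is the only one. Then $\beta$ is a rational algebraic integer, and $b_r$ is the $r$-th power of an integer, contrary to the hypothesis. Since $\zeta_r\in K$, the extension $K(\beta)/K$ is Galois and $\theta(\tau)=\tau(\beta)/\beta$ is an injective and nontrivial homomorphism from its group to the $r$-th roots of unity. So $K(\beta)/K$ is cyclic of degree $r$, and $\Xi_r=\psi_\theta$ has order $r$. The relative discriminant divides the discriminant $\pm r^rb_r^{r-1}$ of $X^r-b_r$. Thus a prime $\mathfrak l$ of norm $\ell>W$ is unramified, and $\operatorname{Frob}_{\mathfrak l}(\beta)\equiv\beta^\ell$ modulo a prime above $\mathfrak l$ gives $\Xi_r(\mathfrak l)\equiv\beta^{\ell-1}=b_r^{(\ell-1)/r}$, that is, $\Xi_r(\mathfrak l)=(b_r/\mathfrak l)_r$. The $r-1$ nontrivial powers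 of $\Xi_r$ have the same conductor, so $\mathfrak f(\Xi_r)^{r-1}$ divides $r^rb_r^{r-1}$ and
\[
N\mathfrak f(\Xi_r)\le\big(r^{r/(r-1)}|b_r|\big)^n\le(r^2B)^n.
\]
Let $\Xi$ be the primitive character that induces $\prod_{r\in\mathcal U}\Xi_r$. Its order is $\prod_{r\in\mathcal U}r$, which is odd and greater than $1$; its conductor divides $\prod_{r\in\mathcal U}\mathfrak f(\Xi_r)$; and $\Xi(\mathfrak l)=\prod_{r\in\mathcal U}(b_r/\mathfrak l)_r$ for all $\mathfrak l$ of prime norm $\ell>W$. Since $|d_K|\le s^n$, the quantity $\mathcal L$ of Lemma~\ref{lem:hecke} satisfies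
\[
\mathcal L\le R\log R+R\,(2\log R+|\mathcal U|\log B)+R\le3R\log R+R^2\log B+R\le R^4\log B\le\log W.
\]
Lemma~\ref{lem:hecke} gives $\sum_{W<\ell\le u,\ \ell\equiv1\,(s)}\frac1\ell\sum_{\mathfrak l\mid\ell}\Xi(\mathfrak l)\ll1$. By \eqref{eq:expansion} and \eqref{eq:Gr}, this sum enters $\sum f(\ell)/\ell$ with a coefficient of absolute value $\varphi(s)^{-1}\prod_{r\in\mathcal S}(1-\frac1r)\le1/\varphi(s)$. For each $\mathcal S$ there are at most $2^{|\mathcal S|}$ sets $\mathcal U$. So these terms contribute
\[
\ll\sum_{\mathcal S\subseteq\mathcal R}\frac{2^{|\mathcal S|}}{\varphi(s)}=\prod_{r\in\mathcal R}\Big(1+\frac2{r-1}\Big)\ll\exp\Big(2\sum_{r\in\mathcal R}\frac1r\Big)\ll L_3^2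
\]
by \eqref{eq:mertensR}.
\end{proof}

We shall use the lemma in the following form: if $\log W\ge R^4\log B$, then for every $u\le x$
\begin{equation}\label{eq:expbound}
\exp\Big(\sum_{W<\ell\le u}\frac{f(\ell)}\ell\Big)\le L_1^{\kappa}\,e^{O(L_3^2)}.
\end{equation}
Indeed $\log u/\log W\le L_1$, and for $u<W$ the sum is empty. Note that the hypothesis on $b_r$ cannot be dropped: if $b_r$ is an $r$-th power, the condition at $r$ is empty and the factor $1-\frac1r$ is lost.

\section{Counting the exceptional moduli}\label{sec:count}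

We begin with the upper bound for integers composed of primes from a given set.

\begin{lemma}\label{lem:sieve}
For every set $\mathcal P$ of primes and every $X\ge1$,
\[
\#\{m\le X:\ \ell\mid m\Rightarrow\ell\in\mathcal P\}\ll\frac X{\log(2X)}\exp\Big(\sum_{\ell\le X,\ \ell\in\mathcal P}\frac1\ell\Big),
\]
with an absolute implied constant.
\end{lemma}

\begin{proof}
Let $h$ be the indicator function of the integers all of whose prime factors lie in $\mathcal P$, and let $\Phi=\sum_{m\le X}h(m)/m\ge1$. Then $h(\ell^an)\le h(n)$. We have $\sum_{\ell^a\le y}\log\ell^a\ll y$, by Chebyshev's bound for $a=1$ and because there are $O(\sqrt y\log y)$ higher powers up to $y$. Writing $m=\ell^an$ with $\ell^a\|m$,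
\[
\sum_{m\le X}h(m)\log m=\sum_{m\le X}h(m)\sum_{\ell^a\|m}\log\ell^a\le\sum_{n\le X}h(n)\sum_{\ell^a\le X/n}\log\ell^a\ll X\Phi.
\]
Since $\log(X/m)\le X/m$, also $\sum_{m\le X}h(m)\log(X/m)\le X\Phi$, and $\log2\sum_{m\le X}h(m)\le X\le X\Phi$. Adding the three bounds gives $\log(2X)\sum_{m\le X}h(m)\ll X\Phi$. Finally $\Phi\le\prod_{\ell\le X,\,\ell\in\mathcal P}(1-\frac1\ell)^{-1}\ll\exp\big(\sum_{\ell\le X,\,\ell\in\mathcal P}\frac1\ell\big)$.
\end{proof}

All losses in the count will be measured by
\[
Z=\exp\big(L_2^{2/3}\big).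
\]
It is large compared with the parameters met so far and small compared with every positive power of $\log x$: for each fixed $A$ and large $x$,
\begin{equation}\label{eq:Z}
R^A,\ L_2^A,\ e^{AL_3^2}\le Z^{1/4},\qquad Z^4=L_1^{4L_2^{-1/3}}\le L_1^{L_4/L_3}.
\end{equation}
The first three inequalities hold because $\log R\le2L_2^{1/2}$, $\log L_2=L_3$ and $L_3^2=(\log L_2)^2$ are $o(L_2^{2/3})$; the last holds because $4L_2^{-1/3}\le1/L_3$.

\begin{proposition}\label{prop:count}
Let $\tau$ be a type and let $\kappa$ be as in \eqref{eq:kappa}. The number of $d\le x$ that have a prime factor $q\notin\Sigma$ such that every prime $\ell\mid d$, $\ell\ne q$, is $(\tau,q)$-admissible is $\ll xL_1^{-1+2\kappa}Z^3$, uniformly in $\tau$.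
\end{proposition}

\begin{proof}
For a prime $q\notin\Sigma$ let $f_q$ be the indicator function of the $(\tau,q)$-admissible primes. It is the function of Lemma~\ref{lem:density} with $\mathcal T_1=\mathcal T$, $\mathcal T_2=\emptyset$, $b_r=c_r$ for $r\in\mathcal T_a$ and $b_r=qc_r$ for $r\in\mathcal T_b$. These integers are not $r$-th powers. For $r\in\mathcal T_a$ this follows from Lemma~\ref{lem:indep}, since $\mathbf j_r\not\equiv0\pmod r$ and $r>L_3>I$. For $r\in\mathcal T_b$ we have $v_q(qc_r)=1$, since $q\notin\Sigma$. By \eqref{eq:crsize} we may take $B=3qe^{C_0R}$, and $\log B\le R^2\log(2q)$ for large $x$. So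
\begin{equation}\label{eq:fqrange}
\text{\eqref{eq:expbound} holds for }f_q\text{ whenever }\log W\ge R^6\log(2q).
\end{equation}
The threshold depends on $q$, and this is the difficulty of the count. If $\log q\le Z$, the primes below the threshold cost only a power of $Z$. If $q$ is larger, \eqref{eq:fqrange} says nothing about the primes $\ell<q$, and a second argument is needed.

\medskip
\noindent\emph{Range I: $\log q\le Z$.} Write $d=q^am$ with $a\ge1$ and $q\nmid m$. If $q^a>\sqrt x$, then $d$ is a multiple of the least power of $q$ exceeding $\sqrt x$. This gives at most $\sqrt x$ values of $d$ for each of at most $e^Z$ primes $q$, and $\sqrt x\,e^Z\ll x/L_1$ because $Z=o(L_1)$. Let $q^a\le\sqrt x$ and define $w$ by $\log w=Z^2$; then $\log w\ge R^6\log(2q)$ by \eqref{eq:Z}. Every prime factor of $m$ lies in $\mathcal P=\{\ell\le w\}\cup\{\ell>w:f_q(\ell)=1\}$. Lemma~\ref{lem:sieve} with $X=x/q^a\ge\sqrt x$, Mertens' estimate and \eqref{eq:fqrange} bound the number of $m$ by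
\[
\ll\frac x{q^aL_1}\cdot\log w\cdot L_1^\kappa e^{O(L_3^2)}\le\frac x{q^a}L_1^{-1+\kappa}Z^{9/4}.
\]
Since $\sum_{q\le x}\sum_{a\ge1}q^{-a}\ll L_2$, Range I contains $\ll xL_1^{-1+\kappa}Z^3$ integers $d$.

\medskip
\noindent\emph{Range II: $\log q>Z$.} The $d\le x$ divisible by $q^2$ for some $q>e^Z$ number at most $\sum_{q>e^Z}x/q^2\ll xe^{-Z}\le x/L_1$, as $Z\ge L_2$. So let $d=qm$ with $q\nmid m$, and let $q\in(Q,2Q]$ with $Q=2^ie^Z\le x$, $i\ge0$. The primes $\ell$ much larger than $q$ are covered by \eqref{eq:fqrange}. For the primes $\ell$ much smaller than $q$ we exchange the roles: for $r\in\mathcal T_b$ the condition that $qc_r$ be an $r$-th power modulo $\ell$ restricts $q$ to a proportion $1/r$ of the residue classes modulo $\ell$, and this can be exploited on average over $q$. The primes in between are left unrestricted. Define $w_0,w_1,w_2$ by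
\[
\log w_0=Z^{1/2},\qquad\log w_1=\frac{\log Q}{100L_2},\qquad\log w_2=Z\log Q.
\]
Since $\log Q\ge Z$, we have $w_0<w_1<Q<q<w_2$. Given $q$, we have $m\le x/Q$, and the prime factors of $m$ in $(w_0,w_1]\cup(w_2,x]$ satisfy $f_q(\ell)=1$. By Lemma~\ref{lem:sieve} and Mertens' estimate the number of $m$ is
\[
\ll\frac{x/Q}{\log(2x/Q)}\cdot\log w_0\cdot E_q\cdot\frac{\log w_2}{\log w_1}\cdot\exp\Big(\sum_{w_2<\ell\le x}\frac{f_q(\ell)}\ell\Big),\qquad E_q=\exp\Big(\sum_{w_0<\ell\le w_1}\frac{f_q(\ell)}\ell\Big).
\]
Here $\log w_0\cdot\log w_2/\log w_1=100L_2Z^{3/2}$. Also $\log w_2=Z\log Q\ge R^6\log(4Q)\ge R^6\log(2q)$, so the last factor is at most $L_1^\kappa e^{O(L_3^2)}$ by \eqref{eq:fqrange}. Hence the number of $d=qm$ with $q\in(Q,2Q]$ is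
\begin{equation}\label{eq:dyadic}
\ll\frac{x/Q}{\log(2x/Q)}\,L_2Z^{3/2}L_1^\kappa e^{O(L_3^2)}\sum_{Q<q\le2Q}E_q.
\end{equation}

\emph{The average of $E_q$.} To average over $q$ we write $E_q$ as a sum over moduli. For $y\ge0$ we have $\log(1+y)\ge y-y^2$, so $e^y\le(1+y)e^{y^2}$. As $\sum_\ell\ell^{-2}$ converges,
\[
E_q\ll\prod_{w_0<\ell\le w_1}\Big(1+\frac{f_q(\ell)}\ell\Big)=\sum_n\frac{f_q(n)}n,
\]
where $n$ runs over the squarefree integers composed of primes in $(w_0,w_1]$ and $f_q(n)=\prod_{\ell\mid n}f_q(\ell)$. The $n$ with $\omega(n)>10L_2$ contribute at most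
\[
3^{-10L_2}\sum_n\frac{3^{\omega(n)}}n\le L_1^{-10\log3}\prod_{\ell\le x}\Big(1+\frac3\ell\Big)\ll L_1^{3-10\log3}\le1.
\]
The $n$ with $\omega(n)\le10L_2$ satisfy $n\le w_1^{10L_2}=Q^{1/10}$; this is the reason for the choice of $w_1$. Fix such an $n$. Let $g(\ell)$ be the function of Lemma~\ref{lem:density} with $\mathcal T_1=\mathcal T_a$, $b_r=c_r$ and $\mathcal T_2=\mathcal T_b$, and $g(n)=\prod_{\ell\mid n}g(\ell)$; it does not depend on $q$. Let $\ell\mid n$. Then $\ell\notin\Sigma$ because $\ell>w_0$, and $\ell\ne q$, so $c_r$ and $q$ are units modulo $\ell$. The equation $f_q(\ell)=1$ requires the conditions for $r\in\mathcal T_a$, which do not involve $q$, and it requires $q\in c_r^{-1}(\mathbb F_\ell^\times)^r$ for each $r\in\mathcal T_b$ with $r\mid\ell-1$. The subgroups $(\mathbb F_\ell^\times)^r$ have pairwise coprime indices $r$, so the intersection of these cosets is a coset of index $\prod r$. Thus $f_q(\ell)=1$ for exactly $(\ell-1)g(\ell)$ reduced classes of $q$ modulo $\ell$, and $f_q(n)=1$ for $\varphi(n)g(n)$ reduced classes modulo $n$.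 The Brun--Titchmarsh inequality of Montgomery and Vaughan states that an interval of length $y>n$ contains at most $2y/(\varphi(n)\log(y/n))$ primes in a given reduced class modulo $n$. With $y=Q$ and $n\le Q^{1/10}$ this is at most $3Q/(\varphi(n)\log Q)$. Therefore
\[
\sum_{Q<q\le2Q}f_q(n)\le\frac{3Q}{\log Q}\,g(n),
\]
and, counting the primes in $(Q,2Q]$ by the case $n=1$,
\[
\sum_{Q<q\le2Q}E_q\ll\frac Q{\log Q}\Big(1+\sum_n\frac{g(n)}n\Big)\le\frac Q{\log Q}\Big(1+\exp\Big(\sum_{w_0<\ell\le w_1}\frac{g(\ell)}\ell\Big)\Big).
\]
For $g$ we may take $B=3e^{C_0R}$, free of $q$, and $R^4\log B\le R^6\le Z^{1/2}=\log w_0$. So \eqref{eq:expbound} applies with $W=w_0$, and $\sum_{Q<q\le2Q}E_q\ll\frac Q{\log Q}L_1^\kappa e^{O(L_3^2)}$.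

\emph{Summation over $Q$.} By \eqref{eq:Z}, the quantity \eqref{eq:dyadic} is $\ll xL_1^{2\kappa}Z^2/(\log Q\,\log(2x/Q))$. There are $O(L_1)$ values of $Q$, and both $\log Q$ and $\log(2x/Q)$ run through arithmetic progressions with difference $\log2$ whose terms are at least $\log2$; so the reciprocals of either have sum $\ll L_2$. For $Q\le\sqrt x$ we have $\log(2x/Q)\ge L_1/2$, and for $Q>\sqrt x$ we have $\log Q\ge L_1/2$. Hence $\sum_Q1/(\log Q\,\log(2x/Q))\ll L_2/L_1$, and Range II contains $\ll xL_1^{-1+2\kappa}Z^3$ integers $d$.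
\end{proof}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:gamma}, and of Theorem~\ref{thm:upper}]
We first discard the $d$ with many prime factors. The number of ways of writing $d$ as an ordered product of three positive integers is a multiplicative function that is at least $3$ at every prime power, so it is at least $3^{\omega(d)}$. Thus $\sum_{d\le x}3^{\omega(d)}\le\sum_{a,b\le x}x/(ab)\ll xL_1^2$, and
\[
\#\{d\le x:\omega(d)>3L_2\}\le3^{-3L_2}\sum_{d\le x}3^{\omega(d)}\ll xL_1^{2-3\log3}\le\frac x{L_1},
\]
as $3\log3>3$. Every other $d\in\mathcal E_\Gamma(x)$ is, by Proposition~\ref{prop:structure}, counted in Proposition~\ref{prop:count} for some type; the prime $q$ is not in $\Sigma$ because it divides $d$. There are at most $R^{k+1}\le Z$ types by \eqref{eq:numtypes} and \eqref{eq:Z}. With \eqref{eq:kappa} and \eqref{eq:Z},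
\[
|\mathcal E_\Gamma(x)|\ll\frac x{L_1}+xL_1^{-1+2C_1L_4/L_3}Z^4\ll xL_1^{-1+(2C_1+1)L_4/L_3}.
\]
The case $\Gamma=\langle p\rangle$ is Theorem~\ref{thm:upper}.
\end{proof}

\section{Moduli for which $-1$ lies in the subgroup}\label{sec:lower}

It remains to bound $|\mathcal B_{\Gamma,1}(x)|$ from below. For a rational number $t$ and a prime $\ell$ with $v_\ell(t)=0$, let $\operatorname{ord}_\ell(t)$ be the order of $t$ in $\mathbb F_\ell^\times$. We look for a set of primes of positive density on which $v_2(\operatorname{ord}_\ell(t))$ is a positive constant. The simplest candidates are the primes $\ell\equiv3\pmod4$ modulo which $t$ is a nonsquare: there $t^{(\ell-1)/2}\equiv-1$ with $(\ell-1)/2$ odd, so $v_2(\operatorname{ord}_\ell(t))=1$. If $t$ is a rational square there are no such primes, and we must go higher in the tower of $2$-power roots of unity.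

\begin{lemma}\label{lem:cheb}
Let $t\in\mathbb Q^\times$ with $|t|\ne1$, and let $\Sigma_0$ be a finite set of primes containing $2$ and all $\ell$ with $v_\ell(t)\ne0$. There are an integer $s\ge1$, a number $\delta_0>0$ and a set $\mathcal P_0$ of primes outside $\Sigma_0$ such that $v_2(\operatorname{ord}_\ell(t))=s$ for all $\ell\in\mathcal P_0$ and $|\mathcal P_0(y)|\sim\delta_0y/\log y$ as $y\to\infty$.
\end{lemma}

\begin{proof}
For $n\ge2$ let $K_n=\mathbb Q(\zeta_{2^n})$ and let $\alpha\in\mathbb C$ be a root of $X^{2^n}=t$. We claim that $\alpha\notin K_n$ for large $n$. Suppose $\alpha\in K_n$. The field $K_n$ is stable under complex conjugation, so $\theta=\alpha\bar\alpha=|t|^{1/2^{n-1}}\in K_n$. The real field $\mathbb Q(\theta)$ is Galois over $\mathbb Q$, as a subfield of an abelian field, so the conjugates of $\theta$ are real roots of $X^{2^{n-1}}=|t|$, that is, $\pm\theta$. Hence $\theta^2=|t|^{1/2^{n-2}}$ is rational, and $2^{n-2}$ divides $v_\ell(t)$ for every $\ell$. Since $|t|\ne1$, some $v_\ell(t)$ is nonzero, and this fails for large $n$.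

Fix such an $n$ and let $M=K_n(\zeta_{2^{n+1}},\alpha)$, the splitting field over $\mathbb Q$ of $(X^{2^{n+1}}-1)(X^{2^n}-t)$. In $\operatorname{Gal}(M/K_n)$ the stabilizers of $\zeta_{2^{n+1}}$ and of $\alpha$ are proper subgroups, since neither number lies in $K_n$. A group is not the union of two proper subgroups, so some $\sigma\in\operatorname{Gal}(M/K_n)$ moves both numbers. Write $\sigma(\alpha)=\zeta\alpha$; then $\zeta^{2^n}=1$ and $\zeta\ne1$, so $\zeta$ has order $2^s$ with $1\le s\le n$.

For a prime $\mathfrak L$ of $M$ above an unramified prime $\ell$, the Frobenius element is the element of $\operatorname{Gal}(M/\mathbb Q)$ acting as $y\mapsto y^\ell$ modulo $\mathfrak L$; as $\mathfrak L$ varies it runs through a conjugacy class. Let $\mathcal P_0$ be the set of unramified $\ell\notin\Sigma_0$ whose class contains $\sigma$. By the Chebotarev density theorem, $|\mathcal P_0(y)|\sim\delta_0y/\log y$, where $\delta_0>0$ is the proportion of the class of $\sigma$ in the group. Let $\ell\in\mathcal P_0$ and let $\mathfrak L\mid\ell$ have Frobenius element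 $\sigma$. On $2$-power roots of unity in $M$ the element $\sigma$ acts as the $\ell$-th power. It fixes $\zeta_{2^n}$ and moves $\zeta_{2^{n+1}}$, so $2^n\|\ell-1$. Further $\alpha$ is a unit at $\mathfrak L$ and $\alpha^\ell\equiv\zeta\alpha$, so $t^{(\ell-1)/2^n}=\alpha^{\ell-1}\equiv\zeta\pmod{\mathfrak L}$. As $\ell$ is odd, $\zeta$ has order $2^s$ modulo $\mathfrak L$. An odd power of $t$ has order $2^s$ in $\mathbb F_\ell^\times$, and therefore $v_2(\operatorname{ord}_\ell(t))=s$.
\end{proof}

\begin{proposition}\label{prop:lower}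
With $t$, $\Sigma_0$ and $\delta_0$ as in Lemma~\ref{lem:cheb}, the number of $d\le x$ prime to all primes of $\Sigma_0$ with $-1\in\langle t\bmod d\rangle$ is $\gg x/(\log x)^{1-\delta_0/2}$, with an implied constant depending on $t$ and $\Sigma_0$.
\end{proposition}

\begin{proof}
Let $d$ be squarefree with all prime factors in $\mathcal P_0$, and let $N$ be the least common multiple of the odd parts of the orders $\operatorname{ord}_\ell(t)$, $\ell\mid d$. For each $\ell\mid d$ the order of $t$ divides $2^sN$ but not $2^{s-1}N$, so $t^{2^{s-1}N}$ has order $2$ in $\mathbb F_\ell^\times$ and equals $-1$. Hence $t^{2^{s-1}N}\equiv-1\pmod d$.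

We count such $d$ of the form $m\ell$, with one large prime $\ell$ to which the asymptotic formula for $|\mathcal P_0(y)|$ applies. Let $v=x^{1/(16L_2)}$, let $\mathcal M$ be the set of squarefree integers composed of primes of $\mathcal P_0$ not exceeding $v$, and consider $d=m\ell$ with $m\in\mathcal M$, $m\le x^{1/4}$, $\ell\in\mathcal P_0$ and $x^{1/4}<\ell\le x/m$. Then $\ell>v$ is the largest prime factor of $d$, so $d$ is squarefree and determines $\ell$ and $m$. For each $m$ we have $x/m\ge x^{3/4}$, so the number of $\ell$ is $|\mathcal P_0(x/m)|-|\mathcal P_0(x^{1/4})|\gg x/(mL_1)$. The count is therefore $\gg\frac x{L_1}\sum_{m\in\mathcal M,\ m\le x^{1/4}}\frac1m$.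

Without the restriction $m\le x^{1/4}$ the sum is a product. Partial summation gives $\sum_{\ell\in\mathcal P_0,\,\ell\le v}1/\ell=(\delta_0+o(1))\log\log v$, and $\log v=L_1/(16L_2)=L_1^{1-o(1)}$, so
\[
\sum_{m\in\mathcal M}\frac1m=\prod_{\ell\in\mathcal P_0,\ \ell\le v}\Big(1+\frac1\ell\Big)=L_1^{\delta_0+o(1)}.
\]
The tail is handled by Rankin's trick. Let $\varepsilon=1/\log v$. Then $x^{-\varepsilon/4}=e^{-4L_2}=L_1^{-4}$ and $\ell^\varepsilon\le e$ for $\ell\le v$, so
\[
\sum_{m\in\mathcal M,\ m>x^{1/4}}\frac1m\le x^{-\varepsilon/4}\sum_{m\in\mathcal M}\frac{m^\varepsilon}m\le L_1^{-4}\prod_{\ell\le v}\Big(1+\frac e\ell\Big)\ll L_1^{e-4}=o(1).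
\]
Hence $\sum_{m\in\mathcal M,\,m\le x^{1/4}}1/m\gg L_1^{\delta_0/2}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower} and of the last assertion of Theorem~\ref{thm:gamma}]
Let $k\ge1$. Apply Proposition~\ref{prop:lower} with $t=t_1$, which has infinite order and so $|t_1|\ne1$, and with $\Sigma_0=\Sigma\cup\{2\}$. The integers $d$ counted there are prime to $\Sigma$ and satisfy $-1\in\langle t_1\bmod d\rangle\subseteq\Gamma\bmod d$. So $|\mathcal B_{\Gamma,1}(x)|\gg_\Gamma x/(\log x)^{1-\delta}$ with $\delta=\delta_0/2>0$. For $\Gamma=\langle p\rangle$ this is Theorem~\ref{thm:lower}. In general, comparison with the upper bound proved in Section~\ref{sec:count} gives $|\mathcal E_\Gamma(x)|\ll_\Gamma|\mathcal B_{\Gamma,1}(x)|(\log x)^{-\delta+o(1)}=o(|\mathcal B_{\Gamma,1}(x)|)$, and $\mathcal B_\Gamma$ is the disjoint union of $\mathcal B_{\Gamma,0}\cup\mathcal B_{\Gamma,1}$ and $\mathcal E_\Gamma$.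
\end{proof}

The hypothesis $|t|\ne1$ excludes $t=1$, for which Proposition~\ref{prop:lower} fails: $-1\in\langle1\bmod d\rangle$ only for $d\le2$.

\begin{thebibliography}{9}

\bibitem{talk}
\emph{Balanced subgroups of the multiplicative group},
\texttt{https://math.dartmouth.edu/\textasciitilde{}carlp/akron2012talk.pdf}.

\bibitem{LO}
Lagarias and Odlyzko, \emph{Effective versions of the Chebotarev density theorem}.

\bibitem{Wash}
Washington, \emph{Introduction to Cyclotomic Fields}.

\end{thebibliography}
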